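\title{The Randi\'c index and the radius of a graph}

\begin{abstract}
Give every edge $uv$ of a graph the weight $1/\max\{d_u,d_v\}$, where $d_u$ is the degree of $u$. We prove that the total weight of a connected graph $G$ is at least $\operatorname{rad}(G)-\frac12$, with equality for paths with an even number $n\ge4$ of vertices. The total weight is a lower bound for the Randi\'c index $R(G)$, so $R(G)\ge\operatorname{rad}(G)-\frac12$. This proves the conjecture of Fajtlowicz that $R(G)\ge\operatorname{rad}(G)-1$ for every connected graph. The proof is self-contained; it rests on an exact formula for the sum, over a set of edges, of the changes in weight caused by deleting one edge of the set.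
\end{abstract}

\section{Introduction}\label{sec:intro}

All graphs in this paper are finite and simple. We write $d_u=d_G(u)$ for the degree of a vertex $u$ of a graph $G$. The \emph{Randi\'c index} of $G$ is
\[
R(G)=\sum_{uv\in E(G)}\frac{1}{\sqrt{d_u d_v}} .
\]
In a connected graph, $\operatorname{dist}(u,v)$ is the number of edges of a shortest path from $u$ to $v$, and the \emph{eccentricity} of $v$ is $\max_u\operatorname{dist}(u,v)$. The \emph{radius} $\operatorname{rad}(G)$ and the \emph{diameter} $\operatorname{diam}(G)$ are the smallest and the largest eccentricity, and a \emph{center} is a vertex of smallest eccentricity. How small can $R(G)$ be when the radius is given?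

The two quantities live on the same scale. Let $G$ be connected with $n\ge2$ vertices. Every vertex $u$ lies on $d_u$ edges, so $\sum_{uv\in E(G)}(1/d_u+1/d_v)=n$, and therefore
\begin{equation}\label{eq:half}
R(G)=\frac n2-\frac12\sum_{uv\in E(G)}\Bigl(\frac1{\sqrt{d_u}}-\frac1{\sqrt{d_v}}\Bigr)^2 .
\end{equation}
Thus $R(G)\le n/2$, and $n/2-R(G)$ measures how much the degrees of adjacent vertices differ. For the radius, recall that in a tree $T$ a middle vertex of a longest path has eccentricity $\lceil\operatorname{diam}(T)/2\rceil$, so that
\begin{equation}\label{eq:tree}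
\operatorname{diam}(T)\ge 2\operatorname{rad}(T)-1\qquad\text{for every tree } T .
\end{equation}
A spanning tree $T$ of $G$ has $\operatorname{rad}(T)\ge\operatorname{rad}(G)$ and $n\ge\operatorname{diam}(T)+1$. Hence $\operatorname{rad}(G)\le n/2$, and by \eqref{eq:half}
\begin{equation}\label{eq:regular}
R(G)=n/2\ge\operatorname{rad}(G)\qquad\text{for every connected regular graph with } n\ge2 .
\end{equation}
The question is whether uneven degrees can push $R(G)$ far down while the radius stays large. The star on $n$ vertices has $R=\sqrt{n-1}$, far below $n/2$, but its radius is $1$. One might guess that $R(G)\ge\operatorname{rad}(G)$ always holds. Paths show that this is slightly too much: the path $P_{2r}$ on $2r\ge4$ vertices has radius $r$, two edges contributing $1/\sqrt2$ and $2r-3$ edges contributing $1/2$, so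
\begin{equation}\label{eq:path}
R(P_{2r})=r-\tfrac32+\sqrt2<r .
\end{equation}
An additive constant is needed. The following conjecture of Fajtlowicz is posed in \cite{thesis}:
\begin{quote}
\emph{For every connected graph $G$, $R(G)\ge\operatorname{rad}(G)-1$.}
\end{quote}
It is known that $R(G)\ge\operatorname{diam}(G)/2\ge\operatorname{rad}(G)/2$ for every connected graph, and that $R(G)\ge\operatorname{rad}(G)$ for every connected graph of maximum degree at most $4$ except a path with an even number of vertices. We use neither result. We prove the conjecture in a stronger form. Put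
\[
\Phi(G)=\sum_{uv\in E(G)}\frac1{\max\{d_u,d_v\}} .
\]
Since $\sqrt{xy}\le\max\{x,y\}$ for $x,y>0$, we have $R(G)\ge\Phi(G)$.

\begin{theorem}\label{thm:main}
Every connected graph $G$ satisfies $\Phi(G)\ge\operatorname{rad}(G)-\frac12$. Consequently $R(G)\ge\operatorname{rad}(G)-\frac12\ge\operatorname{rad}(G)-1$.
\end{theorem}

We work with $\Phi$ because it behaves simply under deletions. The contribution of an edge depends only on its end of larger degree. So lowering the degree of a vertex by one affects only the edges to its neighbors of smaller degree, all by the same amount, and these amounts can be summed exactly. Moreover, the edges at a vertex without neighbors of larger degree contribute exactly $1$, which is the price of one unit of radius. On the way we need the corresponding bound for the diameter.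

\begin{proposition}\label{prop:diam}
Let $a,b$ be vertices of a connected graph $G$. Then $\Phi(G)\ge\frac12\operatorname{dist}(a,b)$. That is, $\Phi(G)\ge\frac12\operatorname{diam}(G)$.
\end{proposition}

For trees, Proposition~\ref{prop:diam} and \eqref{eq:tree} already give Theorem~\ref{thm:main}, and this explains the constant $\frac12$. For a cycle the diameter equals the radius, so in general Proposition~\ref{prop:diam} gives only half of what we want.

Section~\ref{sec:deletion} computes how $\Phi$ and the radius change under deletions, and Section~\ref{sec:idea} shows the method on two small cases. Section~\ref{sec:diam} proves Proposition~\ref{prop:diam}. Section~\ref{sec:core} uses it to show that a minimal counterexample to Theorem~\ref{thm:main} is a $2$-connected graph with short pendant paths. Section~\ref{sec:trim} derives an inequality at each local maximum of the degree, and Section~\ref{sec:end} plays two local maxima against each other. Section~\ref{sec:constant} discusses the constant.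

\section{Deleting edges and leaves}\label{sec:deletion}

The \emph{weight} of an edge $uv$ of $G$ is $1/\max\{d_u,d_v\}$, and $\Phi_G(F)$ is the total weight in $G$ of a set $F$ of edges. The quantity $\Phi$ makes sense for disconnected graphs and is additive over components; $\Phi(K_1)=\operatorname{rad}(K_1)=0$. A \emph{leaf} is a vertex of degree $1$. A \emph{pendant path of length $p\ge1$ at $v$} is a path $vv_1\cdots v_p$ in which $v_1,\dots,v_{p-1}$ have degree $2$ and $v_p$ is a leaf. A \emph{cut vertex} (a \emph{bridge}) of a connected graph is a vertex (an edge) whose deletion disconnects it. For a statement $P$, the bracket $[P]$ is $1$ if $P$ holds and $0$ otherwise.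

\begin{lemma}\label{lem:basic}
Let $G$ be a graph.
\begin{itemize}
\item[(a)] If $d_w\ge1$ and no neighbor of $w$ has degree larger than $d_w$, then the edges at $w$ have total weight $1$. In particular, $\Phi(G)\ge1$ if $G$ has an edge.
\item[(b)] Deleting a leaf whose neighbor has degree at least $2$ does not increase $\Phi$.
\item[(c)] A pendant path of length $p$ at a vertex $v$ with $d_v\ge2$ has total weight $\frac1{d_v}+\frac{p-1}2$. A path with $p\ge2$ edges has $\Phi=\frac p2$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Each of the $d_w$ edges at $w$ has weight $1/d_w$; for the second claim take $w$ of maximum degree. (b) Let $d$ be the degree of the neighbor. The deleted edge has weight $\frac1d$, and each of the other $d-1$ edges at the neighbor gains at most $\frac1{d-1}-\frac1d=\frac1{d(d-1)}$. (c) The first edge has weight $1/d_v$ because $d_{v_1}\le2\le d_v$. On every other edge of the pendant path, and on every edge of a path with at least two edges, the larger degree is $2$.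
\end{proof}

\begin{lemma}\label{lem:radius}
Let $H$ be a connected subgraph of a connected graph $G$.
\begin{itemize}
\item[(a)] If $V(H)=V(G)$, then $\operatorname{rad}(H)\ge\operatorname{rad}(G)$.
\item[(b)] If every vertex of $G$ outside $H$ has a neighbor in $H$, then $\operatorname{rad}(H)\ge\operatorname{rad}(G)-1$.
\item[(c)] If $H=G-z_1-z_2$, where $zz_1z_2$ is a pendant path at $z$ and $|V(H)|\ge2$, then $\operatorname{rad}(H)\ge\operatorname{rad}(G)-1$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $c$ be a center of $H$ and $\rho=\operatorname{rad}(H)$. Distances in $G$ are at most those in $H$, so $c$ has eccentricity at most $\rho$ in $G$ in case (a), and at most $\rho+1$ in case (b). In case (c) we have $\rho\ge1$. If $c=z$, then $z_1,z_2$ are within distance $2\le\rho+1$ of $c$. If $c\ne z$, let $c'$ be the neighbor of $c$ on a shortest path from $c$ to $z$ in $H$. Then $z_1,z_2$ are within distance $(\rho-1)+2$ of $c'$, and the vertices of $H$ are within distance $\rho+1$ of $c'$.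
\end{proof}

A neighbor $x$ of $u$ is \emph{lower} if $d_x<d_u$, and \emph{non-lower} otherwise. An edge is \emph{equal of degree $d$} if both ends have degree $d$. For a vertex $u$ with $d_u\ge2$ let $\ell_u$ and $g_u=d_u-\ell_u$ be the numbers of lower and non-lower neighbors, and put
\[
\alpha_u=\frac{\ell_u}{d_u(d_u-1)},\qquad\beta_u=\frac{g_u}{d_u(d_u-1)},\qquad\text{so that}\qquad \ell_u\beta_u=g_u\alpha_u .
\]
If the degree of $u$ drops by one and the degree of a neighbor $x$ is unchanged, then the edge $ux$ gains $\frac1{d_u-1}-\frac1{d_u}=\frac1{d_u(d_u-1)}$ if $x$ is lower, and nothing otherwise. So $\alpha_u$ is the gain at $u$ when an edge from $u$ to a non-lower neighbor is deleted. When an edge from $u$ to a lower neighbor is deleted, the net loss at $u$, including the weight of that edge, is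
\begin{equation}\label{eq:beta}
\frac1{d_u}-\frac{\ell_u-1}{d_u(d_u-1)}=\frac{d_u-\ell_u}{d_u(d_u-1)}=\beta_u .
\end{equation}
For an edge $e$ put $\Delta_e=\Phi(G-e)-\Phi(G)$.

\begin{lemma}[one edge]\label{lem:one}
Let $uv$ be an edge with $d_u,d_v\ge2$. Then
\[
\Delta_{uv}=\alpha_u-\beta_v\quad\text{if } d_u<d_v,\qquad
\Delta_{uv}=\alpha_u+\alpha_v-\frac1d=\frac{\ell_u+\ell_v-(d-1)}{d(d-1)}\quad\text{if } d_u=d_v=d .
\]
If $\Delta_{uv}>0$, then $\ell_u,\ell_v\ge1$. If $\Delta_{uv}>0$ and $d_u=d_v=d$, then $\ell_u+\ell_v\ge d$ and $\Delta_{uv}\ge\frac1{d(d-1)}$.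
\end{lemma}

\begin{proof}
Only $u$ and $v$ change their degrees, and $uv$ is the only edge containing both. If $d_u<d_v$, the other edges at $u$ gain $\alpha_u$, and the net loss at $v$ is $\beta_v$ by \eqref{eq:beta}. If $d_u=d_v=d$, the gains are $\alpha_u$ and $\alpha_v$ and the deleted edge has weight $1/d$. Now let $\Delta_{uv}>0$. If $d_u<d_v$, then $u$ is a lower neighbor of $v$, and $\alpha_u>\beta_v\ge0$ gives $\ell_u\ge1$. If $d_u=d_v=d$, the integer $\ell_u+\ell_v-(d-1)$ is at least $1$; since $\ell_u,\ell_v\le d-1$, both are positive.
\end{proof}

The next identity drives the whole proof. When the numbers $\Delta_e$ are summed over a set $F$ of edges, the relation $\ell_v\beta_v=g_v\alpha_v$ cancels the contribution of every vertex all of whose edges lie in $F$. Only boundary terms and equal edges remain. Let $\operatorname{eq}(F)=\sum 1/d$, summed over the equal edges in $F$, where $d$ is the degree of the edge.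

\begin{lemma}[summation identity]\label{lem:sum}
Let $X$ be a set of vertices of degree at least $2$ and let $F$ be a set of edges with both ends in $X$. For $v\in X$ let $i_v$ and $j_v$ be the numbers of edges \emph{not} in $F$ from $v$ to lower and to non-lower neighbors. Then
\[
\sum_{e\in F}\Delta_e=\sum_{v\in X}\bigl(i_v\beta_v-j_v\alpha_v\bigr)-\operatorname{eq}(F).
\]
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:one}, the left side contains $\alpha_v$ once for each of the $g_v-j_v$ edges of $F$ from $v$ to a non-lower neighbor, $-\beta_v$ once for each of the $\ell_v-i_v$ edges of $F$ from $v$ to a lower neighbor, and $-1/d$ once for each equal edge. Finally $(g_v-j_v)\alpha_v-(\ell_v-i_v)\beta_v=i_v\beta_v-j_v\alpha_v$.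
\end{proof}

We shall also delete several edges at one vertex $u$. The effects are not additive: an equal edge between two neighbors of $u$ gains weight only when both of its ends lose an edge. For a set $S$ of vertices of degree at least $2$ let $\tau(S)=\sum\frac1{d(d-1)}$, summed over the equal edges with both ends in $S$.

\begin{lemma}[several edges at a vertex]\label{lem:star}
Let $d_u\ge2$, and let $S$ be a set of neighbors of $u$, all of degree at least $2$, of which $\ell^S$ are lower and $g^S$ are non-lower. Delete all edges $us$ with $s\in S$. The change of $\Phi$, not counting the changes on the remaining edges at $u$, is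
\[
\sum_{s\in S}\Delta_{us}-g^S\alpha_u+\ell^S\Bigl(\beta_u-\frac1{d_u}\Bigr)+\tau(S).
\]
\end{lemma}

\begin{proof}
Apart from $u$, exactly the vertices of $S$ lose degree, one each. Let $xy$ be an edge not containing $u$. If $d_x<d_y$, it gains $\frac1{d_y(d_y-1)}$ when $y\in S$ and nothing otherwise. If it is equal of degree $d$, it gains $\frac1{d(d-1)}$ when $x,y\in S$ and nothing otherwise; these gains add up to $\tau(S)$. Assign to $s\in S$ the loss of the edge $us$ and the gains on the edges from $s$ to its lower neighbors other than $u$. By Lemma~\ref{lem:one} and \eqref{eq:beta}, the amount assigned to $s$ is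
\[
\begin{array}{ll}
\alpha_s-\frac1{d_u}=\Delta_{us}+\beta_u-\frac1{d_u} & \text{if } d_s<d_u,\\[4pt]
\alpha_s-\frac1{d_u}=\Delta_{us}-\alpha_u & \text{if } d_s=d_u,\\[4pt]
-\beta_s=\Delta_{us}-\alpha_u & \text{if } d_s>d_u .
\end{array}
\]
Sum over $s\in S$.
\end{proof}

\section{The method on two small cases}\label{sec:idea}

We prove Theorem~\ref{thm:main} by induction on the number of edges. Lemma~\ref{lem:radius} offers two ways to pass to a smaller connected graph. A \emph{free move} deletes edges only; the radius does not drop, so the move works if $\Phi$ does not increase. A \emph{paid move} also deletes vertices, for instance leaves; the radius may drop by $1$, so the move works if $\Phi$ drops by at least $1$.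

\begin{example}[no bridges]\label{ex:bridgeless}
Let $G$ be connected with at least two vertices and no bridge. All degrees are at least $2$, and Lemma~\ref{lem:sum} with $X=V(G)$ and $F=E(G)$ has no boundary terms: $\sum_e\Delta_e=-\operatorname{eq}(E(G))\le0$. So $\Delta_e\le0$ for some edge $e$, and deleting $e$ is a free move that works.
\end{example}

Leaves create boundary terms, and these can block the deletion of every single edge.

\begin{example}[leaves]\label{ex:leaves}
Let $m\ge4$. Take the complete bipartite graph with parts $\{w,t\}$ and $\{u_1,\dots,u_m\}$ and attach a leaf at each $u_i$; call the result $G_m$. Then $d_w=d_t=m$, $d_{u_i}=3$, and $\Phi(G_m)=2m\cdot\frac1m+m\cdot\frac13=2+\frac m3$. We have $\alpha_{u_i}=\frac16$, $\beta_{u_i}=\frac13$ and $\beta_w=\beta_t=0$, so each of the $2m$ edges that are not bridges has $\Delta_e=\frac16>0$. By hand: deleting $wu_1$ loses $\frac1m$, the other $m-1$ edges at $w$ regain $\frac1m$ in total, and the leaf edge at $u_1$ goes from $\frac13$ to $\frac12$. No single edge can be deleted. But deleting all leaves leaves a graph with $\Phi=2$, a drop of $\frac m3>1$,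 so this paid move works. The summation identity for the $2m$ edges reads $2m\cdot\frac16=\sum_i\beta_{u_i}=\frac m3$.
\end{example}

It is no accident that the sum of the $\Delta_e$ equals the drop in Example~\ref{ex:leaves}. By \eqref{eq:beta}, deleting one leaf at a vertex $u$ with $d_u\ge2$ lowers $\Phi$ by exactly $\beta_u$, and this is the boundary term that the leaf creates in Lemma~\ref{lem:sum}. So what blocks the free moves is the profit of the paid move that removes the leaves. In general this shows only that the profit is positive, while we need $1$. The missing unit comes from Lemma~\ref{lem:basic}(a): together with the leaves we delete the edges at a vertex $w$ of locally maximum degree, which weigh $1$. Two corrections arise. One edge $wu_0$ must stay so that the graph remains connected, and a neighbor of $w$ that carries a leaf loses two edges at once. Sections~\ref{sec:trim} and~\ref{sec:end} control these corrections. Before that we must show that longer tree-like parts and cut vertices do not occur, and this needs Proposition~\ref{prop:diam}, whose proof is a simpler instance of the same method.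

\section{The diameter bound}\label{sec:diam}

We keep track of a pair of vertices, and not of the diameter, because then deletions are allowed to disconnect the graph as long as $a$ and $b$ stay together. Suppose that Proposition~\ref{prop:diam} fails, and let $(G,a,b)$ be a counterexample with the fewest edges. Put $D=\operatorname{dist}(a,b)$, so $\Phi(G)<D/2$. Lemma~\ref{lem:basic}(a) gives $D\ge3$, and Lemma~\ref{lem:basic}(c) shows that $G$ is not a path with ends $a,b$. Minimality gives:
\begin{itemize}
\item[(M)] If $H$ has fewer edges than $G$ and some component of $H$ contains two vertices at distance at least $D$, then $\Phi(H)\ge D/2>\Phi(G)$. This applies to every subgraph of $G$ with fewer edges in which $a$ and $b$ lie in one component.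
\end{itemize}
By (M) and Lemma~\ref{lem:basic}(b), which applies because $G$ has at least three vertices,
\begin{equation}\label{eq:noleaf}
\text{no vertex other than } a \text{ and } b \text{ is a leaf of } G .
\end{equation}
A \emph{separator} is a vertex $v\ne a,b$ such that $a$ and $b$ lie in different components of $G-v$. Separators cannot be deleted, so we first find out where they are. The \emph{$a$-side} of $v$ is the subgraph induced by $v$ and the component of $a$ in $G-v$; the \emph{$b$-side} is defined in the same way.

\begin{lemma}\label{lem:separator}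
Let $v$ be a separator. Then $G-v$ has exactly two components, and exactly one of the following holds: the $a$-side of $v$ is a path with ends $a$ and $v$, or the $b$-side of $v$ is a path with ends $v$ and $b$.
\end{lemma}

\begin{proof}
Let $x=\operatorname{dist}(a,v)$ and $y=\operatorname{dist}(v,b)$; then $x+y=D$ because every path from $a$ to $b$ passes through $v$. Split the components of $G-v$ into two groups, one containing $a$ and the other containing $b$. Let $A$ and $B$ be the subgraphs induced by the groups together with $v$, and let $n_A,n_B$ be the degrees of $v$ in them, so $n_A+n_B=d_v$.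

\emph{Step 1: for every such splitting, $A$ or $B$ is a path with end $v$.} Suppose not. We replace one side by the smallest graph that preserves both the degree of $v$ and the distance. A shortest path from $v$ to $b$ lies in $B$ and contains only one edge at $v$, so $|E(B)|\ge y+n_B-1$. If equality held, the path and the other $n_B-1$ edges at $v$ would be all of $E(B)$. These other edges end outside the shortest path, so they would end in leaves of $G$ different from $a$ and $b$. By \eqref{eq:noleaf} there would be none, and $B$ would be a path with end $v$. Hence the inequality is strict. Let $A^+$ be $A$ with a pendant path of length $y$ and $n_B-1$ leaves attached at $v$. It has fewer edges than $G$, the vertices of $A$ have the same degrees as in $G$, and $a$ is at distance $D$ from the end of the new path. By (M) and Lemma~\ref{lem:basic}(c),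
\[
\frac D2\le\Phi(A^+)=\Phi_G(E(A))+\frac{n_B}{d_v}+\frac{y-1}2,
\]
and with the roles of the two sides exchanged,
\[
\frac D2\le\Phi_G(E(B))+\frac{n_A}{d_v}+\frac{x-1}2 .
\]
Adding the two inequalities gives $D\le\Phi(G)+1+\frac{D-2}2$, that is, $\Phi(G)\ge D/2$, a contradiction.

\emph{Step 2: there are only two components.} Otherwise let $O\neq\emptyset$ be the union of the components that contain neither $a$ nor $b$. Put $O$ into the group of $a$. Then $v$ has degree at least $2$ in $A$, so by Step~1 the $b$-side of $v$ is a path with end $v$. Putting $O$ into the group of $b$ shows the same for the $a$-side. The other ends of these paths are leaves of $G$, hence $b$ and $a$ by \eqref{eq:noleaf}, so the lengths are $y$ and $x$. In the graph $G[O\cup\{v\}]$ with two leaves attached at $v$ all old vertices have the same degrees as in $G$, so Lemma~\ref{lem:basic}(a) gives $\Phi_G(E(G[O\cup\{v\}]))+\frac2{d_v}\ge1$. With Lemma~\ref{lem:basic}(c) we get $\Phi(G)\ge1+\frac{x-1}2+\frac{y-1}2=\frac D2$, a contradiction.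

By Steps 1 and 2 one side is a path with end $v$, and its other end is a leaf, hence $a$ or $b$ as claimed. Both sides cannot be such paths, since $G$ is not a path with ends $a,b$.
\end{proof}

We say that a separator has \emph{type $a$} or \emph{type $b$} according to the alternative in Lemma~\ref{lem:separator}. Fix a shortest path $a=p_0,p_1,\dots,p_D=b$. Every separator lies on it, and if $p_k$ has type $a$, its $a$-side is the path $p_0\cdots p_k$, a pendant path at $p_k$. Let $i$ be the largest index of a separator of type $a$, with $i=0$ if there is none, and let $j$ be the smallest index of a separator of type $b$, with $j=D$ if there is none. Then $i<j$. Indeed, $i\le D-1$ and $j\ge1$, so $j\le i$ would make $p_i$ a separator of type $a$ and $p_j$ a separator of type $b$; but $p_j$ lies on the pendant path $p_0\cdots p_i$, so its $a$-side is the path $p_0\cdots p_j$, and $p_j$ would have both types. Put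
\[
s=p_i,\qquad s'=p_j,\qquad C=G-\{p_0,\dots,p_{i-1}\}-\{p_{j+1},\dots,p_D\}.
\]
Thus $G$ is the connected graph $C$ with a pendant path ending in $a$ attached at $s$ (absent if $s=a$) and a pendant path ending in $b$ attached at $s'\ne s$ (absent if $s'=b$). A vertex or an edge of $C$ meets all paths from $a$ to $b$ in $G$ exactly when it meets all paths from $s$ to $s'$ in $C$.

\begin{lemma}\label{lem:block}
No vertex of $C-s-s'$ and no edge of $C$ meets all paths from $s$ to $s'$ in $C$. Consequently $\Delta_e>0$ for all $e\in E(C)$, $\Phi(G-z)>\Phi(G)$ for all vertices $z$ of $C-s-s'$, and every vertex of $C$ has degree at least $2$ in $C$.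
\end{lemma}

\begin{proof}
A vertex of $C-s-s'$ on all these paths would be a separator $p_k$ with $i<k<j$, and either type contradicts the choice of $i$ or $j$. Let $e$ be an edge on all these paths. Both ends of $e$ are on all these paths, so $e=ss'$, and $e$ is a bridge of $C$. As $D\ge3$, we do not have both $s=a$ and $s'=b$. If $s\ne a$, then the component of $C-e$ containing $s$ is $\{s\}$, since any further vertex would lie in a third component of $G-s$, contrary to Lemma~\ref{lem:separator}. The same holds for $s'$ if $s'\ne b$. So if $s\ne a$ and $s'\ne b$, then $G$ is a path with ends $a,b$, which is excluded. In the remaining case, say $s=a$ and $s'\ne b$, the graph $G$ consists of the pendant path $p_0\cdots p_D$ at $a$ and a connected graph $X$ containing $a$, and $X$ has an edge because $G$ is not that path. The $D-1$ path edges not at $a$ weigh $\frac12$ each. The remaining edges weigh as much as $X$ with one leaf attached at $a$, which is at least $1$. So $\Phi(G)\ge1+\frac{D-1}2>\frac D2$, a contradiction.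

The two inequalities now follow from (M). The vertices of $C-s-s'$ have all their neighbors in $C$ and are not leaves by \eqref{eq:noleaf}. If $s$ or $s'$ had degree $1$ in $C$, its edge would meet all paths from $s$ to $s'$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:diam}]
All degrees refer to $G$. Let $\iota_s=[s\ne a]$ and $\iota_{s'}=[s'\ne b]$. If $\iota_\sigma=1$ for $\sigma\in\{s,s'\}$, then $d_\sigma\ge3$ and the neighbor of $\sigma$ outside $C$ has degree at most $2$, so it is lower; hence $g_\sigma\le d_\sigma-1$ and $\beta_\sigma\le1/d_\sigma\le\frac13$. Lemma~\ref{lem:sum} with $X=V(C)$ and $F=E(C)$ gives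
\begin{equation}\label{eq:sumC}
\sum_{e\in E(C)}\Delta_e=\iota_s\beta_s+\iota_{s'}\beta_{s'}-\operatorname{eq}(E(C)).
\end{equation}
The left side is a sum of positive terms and the right side is at most $\frac23$, so there is no immediate contradiction, but every partial sum of the $\Delta_e$ is small. We exploit this by deleting a vertex of large degree, whose edges weigh nearly $1$.

Let $t$ be a vertex of maximum degree among the vertices of $C-s-s'$; this set is not empty because $s$ has two neighbors in $C$. All neighbors of $t$ lie in $C$ and have degree at least $2$, and $\ell_t\ge1$ by Lemma~\ref{lem:one}, so $d_t\ge3$. Let $S$ be the set of all neighbors of $t$; let $n$ of them have degree $d_t$ and $k$ of them larger degree, so $\ell_t+n+k=d_t$. Lemma~\ref{lem:star}, the relation $\ell_t\beta_t=g_t\alpha_t$ and the positivity of all $\Delta_e$ give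
\[
\Phi(G-t)-\Phi(G)=\sum_{e\ni t}\Delta_e-\frac{\ell_t}{d_t}+\tau(S)\le\sum_{e\in E(C)}\Delta_e-\frac{\ell_t}{d_t}+\tau(S).
\]
The $n$ equal edges at $t$ and the equal edges inside $S$ are distinct edges of $C$, and $\frac1d\ge\frac1{d(d-1)}$ for $d\ge2$, so $\operatorname{eq}(E(C))\ge\frac n{d_t}+\tau(S)$. With \eqref{eq:sumC},
\[
\Phi(G-t)-\Phi(G)\le-\Bigl(1-\frac k{d_t}\Bigr)+\iota_s\beta_s+\iota_{s'}\beta_{s'} .
\]
Only $s$ and $s'$ can have degree larger than $d_t$. If neither has, then $k=0$ and the right side is at most $-1+\frac23$. If exactly one has, say $s$, then $k\le1$ and all neighbors of $s$ are lower, so $\beta_s=0$ and the right side is at most $-\frac23+\frac13$. If both have, then $k\le2$ and $d_s,d_{s'}\ge4$, and each of $s,s'$ has no non-lower neighbor except possibly the other, so $\beta_s,\beta_{s'}\le\frac1{12}$ and the right side is at most $-\frac13+\frac16$. In every case $\Phi(G-t)<\Phi(G)$, contrary to Lemma~\ref{lem:block}.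
\end{proof}

\section{The shape of a minimal counterexample}\label{sec:core}

Suppose that Theorem~\ref{thm:main} fails. Until the end of Section~\ref{sec:end}, $G$ is a counterexample with the fewest edges, and $r=\operatorname{rad}(G)$, so $\Phi(G)<r-\frac12$. Then $r\ge2$ by Lemma~\ref{lem:basic}(a). Let $H$ be a connected graph with fewer edges than $G$. Minimality gives (C1) and (C2) below, which say that no free move and no paid move works. Proposition~\ref{prop:diam} gives $\operatorname{diam}(G)\le2\Phi(G)<2r-1$, which is (C3).
\begin{itemize}
\item[(C1)] If $\operatorname{rad}(H)\ge r$, then $\Phi(H)>\Phi(G)$. By Lemma~\ref{lem:radius}(a) this applies to every proper connected spanning subgraph of $G$.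
\item[(C2)] If $\operatorname{rad}(H)\ge r-1$, then $\Phi(G)-\Phi(H)<1$.
\item[(C3)] $\operatorname{diam}(G)\le2r-2$.
\end{itemize}
The value $\frac12$ of the constant enters only through $r\ge2$ and (C3).

\begin{lemma}\label{lem:cut}
Let $v$ be a cut vertex of $G$. Then $G-v$ has exactly two components, and one of them forms together with $v$ a pendant path at $v$.
\end{lemma}

\begin{proof}
Let $C_1,C_2,\dots$ be the components of $G-v$, ordered so that their depths $e_k=\max_{y\in C_k}\operatorname{dist}(v,y)$ satisfy $e_1\ge e_2\ge\cdots$. Then $e_1$ is the eccentricity of $v$, so $e_1\ge r$. Let $A=G[C_1\cup\{v\}]$, let $B$ be the subgraph induced by $v$ and the other components, and let $p=e_2\ge1$. We show that $B$ is a path of length $p$ with end $v$; this proves the lemma. Suppose not. As $B$ is connected and properly contains a shortest path of length $p$ starting at $v$, we have $|E(B)|>p$. Let $G'$ be $A$ with a pendant path of length $p$ attached at $v$. It has fewer edges than $G$.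

We have $\operatorname{rad}(G')\ge r$. A new vertex has eccentricity larger than $e_1\ge r$. For $x\in V(A)$ choose $y$ with $\operatorname{dist}_G(x,y)\ge r$. If $y\in V(A)$, the distance in $G'$ is the same. If $y\in V(B)$, the end of the new path is at distance $\operatorname{dist}(x,v)+p\ge\operatorname{dist}_G(x,y)$ from $x$.

We have $\Phi(G')\le\Phi(G)$. Let $n_A,n_B\ge1$ be the degrees of $v$ in $A$ and $B$. The graph $B$ with $n_A$ leaves attached at $v$ has diameter at least $p+1$, and its old vertices have the same degrees as in $G$. Proposition~\ref{prop:diam} gives $\Phi_G(E(B))+\frac{n_A}{d_v}\ge\frac{p+1}2$, that is,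
\[
\Phi_G(E(B))\ge\frac{p-1}2+\frac{n_B}{d_v}.
\]
Let $G''$ be $G'$ with $n_B-1$ further leaves at $v$. By Lemma~\ref{lem:basic}(c) the right side is the weight in $G''$ of the edges outside $A$, so $\Phi(G'')\le\Phi(G)$. Deleting the $n_B-1$ leaves one at a time gives $\Phi(G')\le\Phi(G'')$ by Lemma~\ref{lem:basic}(b). This contradicts (C1).
\end{proof}

A graph is \emph{$2$-connected} if it is connected, has at least three vertices and has no cut vertex. In such a graph every vertex has degree at least $2$ and no edge is a bridge.

\begin{lemma}\label{lem:core}
The graph $G$ consists of a $2$-connected induced subgraph $K$ and at most one pendant path at each vertex of $K$.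
\end{lemma}

\begin{proof}
By \eqref{eq:tree} and (C3), $G$ is not a tree, in particular not a path. Start at a leaf $x$ and walk through vertices of degree $2$ until the first vertex $u\neq x$ of degree other than $2$. As $G$ is not a path, $d_u\ge3$. We have found a pendant path at $u$ ending in $x$; call $u$ its \emph{root}, and let $Q_x$ be the set of its vertices other than $u$. The set $Q_x$ is a component of the subgraph induced by the vertices of degree at most $2$ and contains only one leaf, so the sets $Q_x$ are pairwise disjoint and contain no root. It is also a component of $G-u$, so $u$ is a cut vertex. If $u$ were the root for two leaves $x,x'$, then $Q_x$ and $Q_{x'}$ would be the two components of Lemma~\ref{lem:cut} and $d_u$ would be $2$. So different leaves have different roots.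

Let $K=G-\bigcup_xQ_x$. It is nonempty, and it is connected because a path between two vertices of $K$ cannot enter any $Q_x$. A root loses one of at least three neighbors, and any other vertex of $K$ is not a leaf and loses none. So all degrees in $K$ are at least $2$, and $|V(K)|\ge3$. Suppose that $v$ is a cut vertex of $K$. Different components of $K-v$ lie in different components of $G-v$, so each of the two components given by Lemma~\ref{lem:cut} meets $K$. One of them is the vertex set of a pendant path at $v$ without $v$. The walk from its leaf $x$ passes through all its vertices, so it lies in $Q_x$ and does not meet $K$, a contradiction.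
\end{proof}

We call $K$ the \emph{core}. The pendant path at $u\in V(K)$ is the \emph{hair} at $u$, and $h(u)\ge0$ is its length, with $h(u)=0$ if there is none. A vertex with a hair has degree at least $3$.

\begin{lemma}\label{lem:hair}
All hairs have length $1$, except for at most one hair, which has length $2$.
\end{lemma}

\begin{proof}
If $h(u)\ge2$, deleting the leaf of the hair lowers $\Phi$ by exactly $\frac12$, by Lemma~\ref{lem:basic}(c), because no degree in $K$ changes. If two vertices had $h\ge2$, deleting the two leaves would lower $\Phi$ by $1$, contrary to Lemma~\ref{lem:radius}(b) and (C2). If $h(u)\ge3$, deleting the last two vertices of the hair would lower $\Phi$ by $1$, contrary to Lemma~\ref{lem:radius}(c) and (C2).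
\end{proof}

Let $L_1$ be the set of vertices of $K$ with $h=1$, let $q$ be the vertex with $h=2$ if it exists, and let $L$ be the set of all vertices with a hair. From now on $d_u,\ell_u,g_u,\alpha_u,\beta_u,\Delta_e$ refer to $G$, and $N_K(u)$ is the set of neighbors of $u$ in $K$.

\begin{lemma}\label{lem:local}
\begin{itemize}
\item[(a)] $\Delta_e>0$ for every $e\in E(K)$.
\item[(b)] Every $u\in V(K)$ has $d_u\ge3$, $\ell_u\ge1$ and $\beta_u\le\frac13$. The neighbor of $u$ on its hair, if any, is lower. If $d_u=3$, then $\ell_u=1$.
\item[(c)] If $xy\in E(K)$ is equal of degree $d$, then $\ell_x+\ell_y\ge d\ge4$ and $\Delta_{xy}\ge\frac1{d(d-1)}$.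
\end{itemize}
\end{lemma}

\begin{proof}
(a) Edges of $K$ are not bridges of $G$, so (C1) applies to $G-e$. (b) By (a) and Lemma~\ref{lem:one}, $\ell_u\ge1$. If $u\notin L$, a lower neighbor lies in $K$ and has degree at least $2$, so $d_u\ge3$; if $u\in L$, we know this already. Then $g_u\le d_u-1$ gives $\beta_u\le1/d_u\le\frac13$. Hair vertices outside $K$ have degree at most $2$, and they are the only vertices of $G$ with this property, so for $d_u=3$ only the neighbor on the hair can be lower. (c) This is Lemma~\ref{lem:one}, and $d=3$ is impossible since then $\ell_x+\ell_y=2$.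
\end{proof}

\section{Trimming at a local maximum}\label{sec:trim}

A vertex $w$ of $K$ is a \emph{local maximum} if $d_v\le d_w$ for all $v\in N_K(w)$. In this section we fix a local maximum $w$ and a neighbor $u_0\in N_K(w)$, and we put $E_w=E(K-w)$. Local maximality is used in two ways: the edges at $w$ weigh $1$, and $w$ is a non-lower neighbor of each vertex of $N_K(w)$.

\subsection*{The paid move}

Let $H$ be obtained from $G$ by deleting the leaf of every hair and all edges of $K$ at $w$ except $wu_0$. In $H$ a vertex $v$ of $K-w$ has degree $d_v-\varepsilon_v$, where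
\[
\varepsilon_v=[v\in L_1]+[v\in N_K(w)\setminus\{u_0\}]\in\{0,1,2\}.
\]
An equal edge $e=xy\in E_w$ of degree $d$ gains exactly
\[
\theta_e=\frac1{d-m_e}-\frac1d,\qquad m_e=\min\{\varepsilon_x,\varepsilon_y\},
\]
so $\theta_e\le\frac1{d(d-1)}$ if $m_e\le1$, and $\theta_e=\frac2{d(d-2)}$ if $m_e=2$. The summation identity credits such an edge with $\frac1d$, so for $e\in E_w$ we define the \emph{credit}
\[
\lambda_e=\Delta_e+[e\text{ equal of degree } d]\,\Bigl(\frac1d-\theta_e\Bigr).
\]
The two corrections announced in Section~\ref{sec:idea} are measured as follows. For the vertices of $Z=L_1\cap N_K(w)$, which (apart from $u_0$) lose two edges, we define the \emph{deficit} $\gamma_v$, and for $u\in N_K(w)$ we define the \emph{cost} $\kappa(u)$ of keeping the edge $wu$: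
\[
\gamma_v=\frac{2\ell_v-d_v}{d_v(d_v-1)(d_v-2)},\qquad
\kappa(u)=\begin{cases}\dfrac{g_u-1}{d_u(d_u-1)} & \text{if } u\notin L_1,\\[10pt] \dfrac{g_u-1}{(d_u-1)(d_u-2)} & \text{if } u\in L_1 .\end{cases}
\]
Note that $g_u-1$ counts the non-lower neighbors of $u$ other than $w$.

\begin{lemma}\label{lem:trim}
We have
\begin{equation}\label{eq:drop}
1>\Phi(G)-\Phi(H)\ge1+\sum_{e\in E_w}\lambda_e-\sum_{v\in Z}\gamma_v-\kappa(u_0).
\end{equation}
\end{lemma}

\begin{proof}
The graph $H$ is connected because $K-w$ is connected, it has fewer edges than $G$, and every deleted vertex has a neighbor in $H$. Lemma~\ref{lem:radius}(b) and (C2) give the first inequality. For the second we divide $E(G)$ into three classes and bound the drop in weight on each.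

\emph{Edges at $w$ and on the hair at $w$.} The edges at $w$ weigh $1$ in $G$. In $H$ the vertex $w$ has degree at most $2$ and $u_0$ has degree $d_{u_0}-[u_0\in L_1]\ge2$, so $wu_0$ has weight $\omega=1/(d_{u_0}-[u_0\in L_1])$. If $w=q$, the first hair edge survives with weight $\frac12$, and the second hair edge, of weight $\frac12$ in $G$, is deleted. In all cases the drop is $1-\omega$.

\emph{For each vertex $v$ of $K-w$, the edges of the hair at $v$ and the edges of $E_w$ from $v$ to lower neighbors.} These include all $\ell_v$ edges from $v$ to lower neighbors, since $w$ is not lower. A surviving edge from $v$ to a lower neighbor has weight at most $1/(d_v-\varepsilon_v)$ in $H$, so it gains at most $\eta_v=\frac1{d_v-\varepsilon_v}-\frac1{d_v}$. The drop is therefore at least $D_v$, where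
\[
D_v=\frac1{d_v}-(\ell_v-1)\eta_v\quad(v\in L_1),\qquad D_v=-\ell_v\eta_v\quad(v\notin L),\qquad D_q=\frac12-\ell_q\eta_q .
\]

\emph{Equal edges of $E_w$.} The drop is $-\sum\theta_e$.

Next we compare $D_v$ with the boundary terms of the summation identity. Let $c_v=[v\in N_K(w)]$. For $X=V(K-w)$ and $F=E_w$, the edges at $v$ outside $F$ are the hair edge, which goes to a lower neighbor, and $vw$, which goes to a non-lower neighbor. Lemma~\ref{lem:sum} gives
\[
\sum_{v\in X}J_v=\sum_{e\in E_w}\Delta_e+\operatorname{eq}(E_w),\qquad J_v=[v\in L]\,\beta_v-c_v\alpha_v .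
\]
In the following list we drop the index $v$. When $\varepsilon\le1$ we have $\eta=\varepsilon/(d(d-1))$, so $\ell\eta=\varepsilon\alpha$.
\begin{itemize}
\item $v\ne u_0$, $v\notin L$. Then $\varepsilon=c$ and $D=-c\alpha=J$.
\item $v\ne u_0$, $v=q$. Then $\varepsilon=c$ and $D=\frac12-c\alpha\ge\beta-c\alpha=J$ by Lemma~\ref{lem:local}(b).
\item $v\ne u_0$, $v\in L_1\setminus Z$. Then $\varepsilon=1$, $c=0$, and $D=\beta=J$ by \eqref{eq:beta}.
\item $v\ne u_0$, $v\in Z$. Then $\varepsilon=2$ and $\eta=\frac2{d(d-2)}$, so $D=\frac1d-\frac{2(\ell-1)}{d(d-2)}=\frac{d-2\ell}{d(d-2)}$, while $J=\beta-\alpha=\frac{d-2\ell}{d(d-1)}$. Hence $D-J=\frac{d-2\ell}{d(d-1)(d-2)}=-\gamma$.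
\item $v=u_0$. Then $D-J\ge\alpha$: if $u_0\notin L$, then $D=0$ and $J=-\alpha$; if $u_0=q$, then $D=\frac12\ge\beta$ and $J=\beta-\alpha$; if $u_0\in L_1$, then $D=\beta$ and $J=\beta-\alpha$.
\end{itemize}
Adding the three classes, we obtain
\[
\Phi(G)-\Phi(H)\ge1-\omega+\sum_{v\in X}D_v-\sum\theta_e\ge1+\sum_{e\in E_w}\lambda_e-\sum_{v\in Z\setminus\{u_0\}}\gamma_v-(\omega-\alpha_{u_0}).
\]
Write $d,\ell,g$ for $d_{u_0},\ell_{u_0},g_{u_0}$. If $u_0\notin L_1$, then $u_0\notin Z$ and $\omega-\alpha_{u_0}=\frac{d-1-\ell}{d(d-1)}=\kappa(u_0)$. If $u_0\in L_1$, then $u_0\in Z$ and $\omega-\alpha_{u_0}=\frac{d-\ell}{d(d-1)}=\frac g{d(d-1)}$. Since $2\ell-d=d-2g$,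
\[
\frac g{d(d-1)}-\gamma_{u_0}=\frac{g(d-2)-(d-2g)}{d(d-1)(d-2)}=\frac{g-1}{(d-1)(d-2)}=\kappa(u_0),
\]
so $\omega-\alpha_{u_0}=\gamma_{u_0}+\kappa(u_0)$. In both cases we get the second inequality in \eqref{eq:drop}.
\end{proof}

As a check, take the graph $G_m$ of Example~\ref{ex:leaves} with $u_0=u_1$. There $H$ is the star with center $t$ and one more edge $u_1w$, so the drop is $2+\frac m3-\frac32=\frac12+\frac m3$. On the right of \eqref{eq:drop} we have $\sum\lambda_e=\frac m6$, $\gamma_{u_i}=-\frac16$ and $\kappa(u_1)=\frac12$, which gives the same value.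

\subsection*{Paying the deficits}

The deficit $\gamma_v$ hurts only when it is positive, that is, for $v$ in
\[
Z^+=\{v\in Z: 2\ell_v>d_v\}.
\]
Most edges at such a vertex have weight $1/d_v$. This suggests the free move that deletes all edges of $E_w$ at $v$. It fails by (C1), and by Lemma~\ref{lem:star} this forces the numbers $\Delta_e$ near $v$ to be large, which lets them pay for $\gamma_v$. A vertex of $K$ of degree $3$ has $\ell=1$ and is not in $Z^+$, so for $v\in Z^+$ we may put
\[
\rho_v=\frac2{(d_v-2)(d_v-3)};\qquad \rho_v=1 \text{ if } d_v=4,\qquad \rho_v\le\tfrac13 \text{ if } d_v\ge5 .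
\]

\begin{lemma}\label{lem:deficit}
Let $v\in Z^+$ and $S=N_K(v)\setminus\{w\}$. Then $\gamma_v<\rho_v\bigl(\sum_{s\in S}\Delta_{vs}+\tau(S)\bigr)$.
\end{lemma}

\begin{proof}
Write $d,\ell,g,\alpha,\beta$ for the values at $v$. Delete all edges $vs$ with $s\in S$. The result is a proper spanning subgraph, and it is connected since $K-v$ is connected and $vw$ remains. Now $v$ has degree $2$; the edge $vw$ keeps its weight $1/d_w$, and the leaf edge goes from $\frac1d$ to $\frac12$. The set $S$ omits one lower neighbor (the leaf) and one non-lower neighbor ($w$), so $\ell^S=\ell-1$ and $g^S=g-1$. By Lemma~\ref{lem:star} and $\ell\beta=g\alpha$, the change of $\Phi$ is $\sum_{s\in S}\Delta_{vs}+\tau(S)$ plus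
\[
\alpha-\beta-\frac{\ell-1}d+\frac12-\frac1d=\frac{2\ell-d}{d(d-1)}-\frac{2\ell-d}{2d}=-\frac{(2\ell-d)(d-3)}{2d(d-1)}=-\frac{\gamma_v}{\rho_v}.
\]
The change is positive by (C1).
\end{proof}

We distribute these bounds over the edges. For $e=xy\in E_w$ let $Y_e$ be the set of vertices of $Z^+$ adjacent to both $x$ and $y$, and define the \emph{charge}
\[
\mu_e=\Delta_e\sum_{v\in Z^+\cap\{x,y\}}\rho_v+[e\text{ equal of degree } d]\,\frac1{d(d-1)}\sum_{v\in Y_e}\rho_v .
\]
Summing Lemma~\ref{lem:deficit} over $Z^+$, exchanging the order of summation, and using $\gamma_v\le0$ for $v\in Z\setminus Z^+$, we get $\sum_{v\in Z}\gamma_v\le\sum_{e\in E_w}\mu_e$. With \eqref{eq:drop} this gives the main inequality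
\begin{equation}\label{eq:main}
\kappa(u_0)>\sum_{e\in E_w}(\lambda_e-\mu_e).
\end{equation}
It remains to see that credits cover charges. The only danger is a vertex with $\rho_v=1$, and such a vertex has a rigid neighborhood.

\begin{lemma}\label{lem:credit}
\begin{itemize}
\item[(a)] If $v\in Z^+$ and $d_v=4$, then all neighbors of $v$ in $K-w$ have degree $3$.
\item[(b)] Let $e=xy\in E_w$ be equal of degree $d$. Every vertex of $Z^+\cap\{x,y\}$ and of $Y_e$ has degree at least $5$. Moreover,
\begin{align}
\lambda_e-\mu_e&\ge\frac{d-2-|Y_e|/3}{d(d-1)} &&\text{if } m_e\le1,\label{eq:small}\\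
\lambda_e-\mu_e&\ge\frac1d\Bigl(\frac23-\frac2{d-2}\Bigr) &&\text{in all cases.}\label{eq:large}
\end{align}
\item[(c)] $\lambda_e\ge\mu_e$ for every $e\in E_w$. In particular $\kappa(u_0)>0$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Here $\ell_v\ge3$ and $w$ is non-lower, so all other neighbors are lower, and those in $K$ have degree $3$ by Lemma~\ref{lem:local}(b).

(b) Such a vertex is adjacent to $x$ or to $y$, which lie in $K-w$ and have degree $d\ge4$ by Lemma~\ref{lem:local}(c). So its degree is not $4$, by (a). Thus every $\rho_v$ that occurs in $\mu_e$ is at most $\frac13$, and since $\Delta_e>0$,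
\[
\lambda_e-\mu_e\ge\frac{\Delta_e}3+\frac1d-\theta_e-\frac{|Y_e|}{3d(d-1)}\ge\frac1d-\theta_e-\frac{|Y_e|}{3d(d-1)} .
\]
For \eqref{eq:small} use $\theta_e\le\frac1{d(d-1)}$. For \eqref{eq:large} use $\theta_e\le\frac2{d(d-2)}$ and $|Y_e|\le d-1$, which holds because $Y_e$ consists of neighbors of $x$ other than $y$.

(c) Let $e=xy$ be not equal, so $\lambda_e=\Delta_e>0$. If an end, say $x$, lies in $Z^+$ and has degree $4$, then $d_y=3$ by (a), so $y\notin Z^+$ and $\mu_e=\Delta_e$. Otherwise $\mu_e\le\frac23\Delta_e$. Let $e$ be equal of degree $d$. If $d\ge5$, the right side of \eqref{eq:large} is nonnegative. If $d=4$, then $x,y\notin Z^+$ by (b), so $\mu_e\le\frac1{12}\cdot3\cdot\frac13=\frac1{12}$, while $\theta_e\le\frac14$ gives $\lambda_e\ge\Delta_e\ge\frac1{12}$ by Lemma~\ref{lem:local}(c). The last claim follows from \eqref{eq:main}.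
\end{proof}

\section{Two local maxima}\label{sec:end}

Inequality \eqref{eq:main} holds for every local maximum $w$ and every $u_0\in N_K(w)$, and its right side is a sum of nonnegative terms. We get a contradiction whenever a few of these terms add up to $\kappa(u_0)$. The cost $\kappa(u_0)$ is proportional to the number of non-lower neighbors of $u_0$ other than $w$. If they all have the same degree as $u_0$, then they give equal edges, whose credits are large enough.

\begin{lemma}\label{lem:B}
There is no local maximum $w$ with a neighbor $u_0\in N_K(w)$ such that all neighbors of $u_0$ other than $w$ have degree at most $d_{u_0}$.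
\end{lemma}

\begin{proof}
Suppose that $(w,u_0)$ is such a pair, and let $d=d_{u_0}$ and $k=g_{u_0}-1$. Then $k$ is the number of neighbors $z\ne w$ of $u_0$ with $d_z=d$. These lie in $K$, so the edges $u_0z$ are equal edges in $E_w$. In both cases of its definition, $\kappa(u_0)\le\frac k{(d-1)(d-2)}$. As $\kappa(u_0)>0$, we have $k\ge1$, and so $d\ge4$. We show that each of the $k$ edges $e=u_0z$ has $\lambda_e-\mu_e\ge\frac1{(d-1)(d-2)}$; by Lemma~\ref{lem:credit}(c) this contradicts \eqref{eq:main}.

Since $m_e\le\varepsilon_{u_0}\le1$, inequality \eqref{eq:small} applies. The set $Y_e$ consists of neighbors of $u_0$ other than $z$ and $w$, so $|Y_e|\le d-2$ and its members have degree at most $d$. If $d=4$, then $Y_e=\emptyset$ by Lemma~\ref{lem:credit}(b), and $\lambda_e-\mu_e\ge\frac2{12}=\frac1{(d-1)(d-2)}$. If $d\ge5$, then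
\[
\lambda_e-\mu_e\ge\frac23\cdot\frac{d-2}{d(d-1)}\ge\frac1{(d-1)(d-2)},
\]
because $2(d-2)^2-3d=d(2d-11)+8$ is positive for integers $d\ge5$.
\end{proof}

Now let $w$ be a vertex of $K$ of maximum degree (in $G$), and let $t$ be a vertex of maximum degree among the vertices of $K-w$. Then $w$ is a local maximum. Put $W=N_K(w)$ and $T=N_K(t)$.

\begin{lemma}\label{lem:wt}
Every $u\in W$ has $d_u<d_t\le d_w$; in particular $t\notin W$, $w\notin T$ and $d_t\ge4$. All neighbors of $t$ are lower, so $\beta_t=0$.
\end{lemma}

\begin{proof}
If $u\in W$ had $d_u=d_t$, then all neighbors of $u$ other than $w$ would have degree at most $d_u$, and $(w,u)$ would contradict Lemma~\ref{lem:B}. This gives the first sentence, since $d_u\ge3$. As $T\subseteq V(K-w)$, the vertex $t$ is a local maximum. If $z\in T$ had $d_z=d_t$, then $z\notin W$, so all neighbors of $z$ would have degree at most $d_t=d_z$, and $(t,z)$ would contradict Lemma~\ref{lem:B}.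
\end{proof}

So there is a second local maximum $t$, and all its core edges lie in $E_w$. Its edges also weigh $1$, and yet deleting all but one of its core edges is a free move that fails. As in Lemma~\ref{lem:deficit}, this forces large values of $\Delta_e$ around $t$, and these appear on the right side of \eqref{eq:main}. The quantity that links the two statements is
\[
\Sigma=\sum_{x\in T}\alpha_x+\tau(T).
\]
By Lemmas~\ref{lem:one} and~\ref{lem:wt}, $\Delta_{xt}=\alpha_x-\beta_t=\alpha_x$ for $x\in T$. We shall use two inequalities for integers $d\ge3$:
\begin{equation}\label{eq:sixth}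
\frac{d-2}{d(d-1)}\le\frac16,\qquad\frac{d-3}{(d-1)(d-2)}\le\frac16 .
\end{equation}
They are equivalent to $(d-3)(d-4)\ge0$ and $(d-4)(d-5)\ge0$.

\begin{lemma}\label{lem:third}
$\Sigma>\frac13$.
\end{lemma}

\begin{proof}
Choose any $u_1\in T$, let $d=d_{u_1}\ge3$ and $S=T\setminus\{u_1\}$, and delete all edges $ts$ with $s\in S$. The result is a proper spanning subgraph, connected since $K-t$ is connected. Now $t$ has degree $1+[t\in L]\le2$. The edge $tu_1$ goes from $\frac1{d_t}$ to $\frac1d$, and the hair edge at $t$, if any, goes from $\frac1{d_t}$ to $\frac12$. All members of $S$ are lower neighbors of $t$, $\beta_t=0$, and $|S|+1+[t\in L]=d_t$. By Lemma~\ref{lem:star} and (C1),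
\begin{align*}
0&<\sum_{s\in S}\alpha_s-\frac{|S|}{d_t}+\tau(S)+\Bigl(\frac1d-\frac1{d_t}\Bigr)+[t\in L]\Bigl(\frac12-\frac1{d_t}\Bigr)\\
&\le\Sigma-\alpha_{u_1}-1+\frac1d+\frac12 .
\end{align*}
Since $\ell_{u_1}\ge1$, we have $\frac1d-\alpha_{u_1}=\frac{d-1-\ell_{u_1}}{d(d-1)}\le\frac{d-2}{d(d-1)}\le\frac16$ by \eqref{eq:sixth}. Hence $\Sigma>\frac12-\frac16=\frac13$.
\end{proof}

\begin{lemma}\label{lem:twothirds}
$\kappa(u)>\frac23\Sigma$ for every $u\in W$.
\end{lemma}

\begin{proof}
Apply \eqref{eq:main} to $w$ and $u_0=u$, and keep only the edges $xt$ with $x\in T$ and the equal edges inside $T$. These are distinct edges of $E_w$ because $w\notin T$, and all other terms are nonnegative by Lemma~\ref{lem:credit}(c). Note that $t\notin Z^+$ because $t\notin W$.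

Let $e=xt$ with $x\in T$. This edge is not equal, so $\lambda_e=\alpha_x$. If $x\in Z^+$, then $d_x\ne4$ by Lemma~\ref{lem:credit}(a), since $d_t\ge4$; so $\rho_x\le\frac13$. Hence $\lambda_e-\mu_e\ge\frac23\alpha_x$.

Let $e=xy$ be an equal edge of degree $d\ge4$ inside $T$. We need $\lambda_e-\mu_e\ge\frac23\cdot\frac1{d(d-1)}$. If $m_e\le1$, then $|Y_e|\le d-2$, since $Y_e$ consists of neighbors of $x$ other than $y$ and $t$, and \eqref{eq:small} gives $\lambda_e-\mu_e\ge\frac23\cdot\frac{d-2}{d(d-1)}$, which is enough. If $m_e=2$, then $x,y\in W$. So $x$ has the three non-lower neighbors $w,t,y$, and $y$ has $w,t,x$. Lemma~\ref{lem:local}(c) gives $2(d-3)\ge\ell_x+\ell_y\ge d$, so $d\ge6$, and \eqref{eq:large} gives $\lambda_e-\mu_e\ge\frac1d\bigl(\frac23-\frac12\bigr)=\frac1{6d}\ge\frac23\cdot\frac1{d(d-1)}$, as $d-1\ge4$. Summing the kept terms gives $\frac23\Sigma$.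
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Lemmas~\ref{lem:third} and~\ref{lem:twothirds}, $\kappa(u)>\frac29>\frac16$ for every $u\in W$. Let $u\in W$ and $d=d_u\ge3$. If $u\notin L_1$, then $g_u\le d-1$ gives $\kappa(u)\le\frac{d-2}{d(d-1)}\le\frac16$ by \eqref{eq:sixth}. If $u\in L_1$ and $\ell_u\ge2$, then $g_u\le d-2$ gives $\kappa(u)\le\frac{d-3}{(d-1)(d-2)}\le\frac16$. Both are impossible. So every $u\in W$ lies in $L_1$ and has $\ell_u=1$: its only lower neighbor is its leaf.

For such a vertex $\kappa(u)=\frac1{d-1}$, which can exceed $\frac29$, so these estimates do not exclude this case. But the neighborhood of $w$ now looks as in Example~\ref{ex:leaves}, and the paid move of that example works. Two adjacent vertices of $W$ would be non-lower neighbors of each other, hence of equal degree, with $\ell_x+\ell_y=2$; this contradicts Lemma~\ref{lem:local}(c). So $W$ is an independent set. Delete the leaves at all $u\in W$. Only the vertices of $W$ lose degree, and every remaining edge $uv$ with $u\in W$ has $d_v\ge d_u$ and $v\notin W$, so its weight does not change. Hence $\Phi$ drops by exactly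 $\sum_{u\in W}1/d_u$, and this is less than $1$ by Lemma~\ref{lem:radius}(b) and (C2). On the other hand, $|W|\ge d_w-1$, and $d_u\le d_t-1\le d_w-1$ for $u\in W$ by Lemma~\ref{lem:wt}, so the sum is at least $1$. This contradiction proves $\Phi(G)\ge\operatorname{rad}(G)-\frac12$ for all connected graphs, and the bounds for $R$ follow from $R\ge\Phi$.
\end{proof}

\section{The constant}\label{sec:constant}

For $\Phi$ the constant $\frac12$ cannot be improved: by Lemma~\ref{lem:basic}(c), $\Phi(P_{2r})=\frac{2r-1}2=\operatorname{rad}(P_{2r})-\frac12$ for $r\ge2$. For $R$ equality never occurs.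

\begin{proposition}\label{prop:strict}
Every connected graph $G$ satisfies $R(G)>\operatorname{rad}(G)-\frac12$.
\end{proposition}

\begin{proof}
If some edge joins vertices of different degrees, then $R(G)>\Phi(G)\ge\operatorname{rad}(G)-\frac12$ by Theorem~\ref{thm:main}. Otherwise $G$ is regular, being connected. For $G=K_1$ the claim reads $0>-\frac12$, and for all other regular $G$ it follows from \eqref{eq:regular}.
\end{proof}

Let $c$ be the smallest constant such that $R(G)\ge\operatorname{rad}(G)-c$ for all connected graphs $G$. Theorem~\ref{thm:main} and \eqref{eq:path} give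
\[
\tfrac32-\sqrt2\le c\le\tfrac12 .
\]
We do not determine $c$.

\begin{thebibliography}{1}

\bibitem{thesis}
\emph{Some Distance and Degree Graph Invariants and Fullerene Structures},\\
\texttt{http://www.fmf.uni-lj.si/\textasciitilde skreko/DodatnoStudijskoGradivo/}\\
\texttt{KemijskaTeorijaGrafov/Andova-PhD.pdf}

\end{thebibliography}
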